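\title{A product of two separable Fr\'echet spaces that is not selectively separable}

\begin{abstract}
We construct in ZFC a countable regular Fr\'echet space $X$ and a separable
regular Fr\'echet space $Y$ of size $\omega_1$ whose product has a dense subset
all of whose countable subsets are nowhere dense. In particular $X\times Y$ is
not selectively separable, so it is not consistent that every product of two
separable regular Fr\'echet spaces is selectively separable. Both spaces are
trees topologized by a notion of convergence read off from the two sides of a
Hausdorff gap.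
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are regular Hausdorff. A space $Z$ is
\emph{selectively separable}, or \emph{SS}, if for every sequence
$(D_n)_{n\in\omega}$ of dense subsets of $Z$ there are finite sets
$E_n\subseteq D_n$ such that $\bigcup_nE_n$ is dense in $Z$. A space $Z$ is
\emph{Fr\'echet} (or Fr\'echet--Urysohn) if, whenever $z\in\overline A$ for a
set $A\subseteq Z$, some sequence of points of $A$ converges to $z$.

Selective separability lies between two familiar countability properties.
Taking $D_n=D$ for all $n$, we see that every dense subset of an SS space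
contains a countable set that is dense in the space; in particular SS spaces
are separable. On the other side, recall that a \emph{$\pi$-base} of $Z$ is a
family of nonempty open sets such that every nonempty open set contains a
member of the family. If $\{U_n:n\in\omega\}$ is a $\pi$-base, then one point
from each $D_n\cap U_n$ gives a dense selection, so spaces with a countable
$\pi$-base are SS.

A separable first-countable space has a countable $\pi$-base, namely the union
of countable local bases at the points of a countable dense set, and the boxes
$U\times U'$ form a countable $\pi$-base of the product of two such spaces. So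
the product of two separable first-countable spaces is SS. The Fr\'echet
property keeps the sequences of first countability and drops the countable
bases. This is still enough for one space: every separable Fr\'echet space is
SS (Theorem~\ref{thm:B}(2) below). For products of two \emph{countable}
Fr\'echet spaces we quote two known results. It is consistent with ZFC that
there are two countable Fr\'echet spaces whose product is not SS. On the other
hand, the proper forcing axiom PFA implies that the product of any two
countable Fr\'echet spaces is SS. (PFA is an additional axiom of set theory; it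
enters this paper only through this consequence.) The following question is
posed in \cite{pfaSS}.

\begin{quote}
\emph{Is it consistent with ZFC that the product of any two separable
Fr\'echet spaces is SS?}
\end{quote}

One would guess that PFA settles this as well. A separable Fr\'echet space has
countable dense subspaces, which are again Fr\'echet, and each of its dense
subsets contains a countable dense set, so the separable case looks like a
formal consequence of the countable one. Remark~\ref{rem:reduction} shows that
the reduction does go through provided that the dense subsets of the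
\emph{product} contain countable dense sets. This proviso fails, in ZFC, and in
a strong form. Recall that a set is \emph{nowhere dense} if every nonempty open
set contains a nonempty open set disjoint from it.

\begin{theorem}[ZFC]\label{thm:A}
There are regular Hausdorff Fr\'echet spaces $X$ and $Y$, with $X$ countable
and $Y$ separable of size $\omega_1$, and a dense set $D\subseteq X\times Y$
all of whose countable subsets are nowhere dense in $X\times Y$. Hence
$X\times Y$ is not SS.
\end{theorem}

So the statement ``the product of any two separable Fr\'echet spaces is SS'' is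
refutable in ZFC, and the answer to the question is no. The second theorem
collects complements that are not needed for the answer.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] \textup{(ZFC)} There is a single separable regular Fr\'echet space
$Z$ with $|Z|=\omega_1$ such that $Z^2$ is not SS.
\item[(2)] If $X$ has a countable $\pi$-base and $Y$ is SS, then $X\times Y$ is
SS. Every separable Fr\'echet space is SS. Hence in Theorem~\ref{thm:A} neither
factor can have a countable $\pi$-base.
\item[(3)] If PFA is consistent, then ZFC does not prove that there are two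
countable Fr\'echet spaces whose product is not SS; that is, ZFC does not prove
the conclusion of Theorem~\ref{thm:A} with both factors countable.
\end{enumerate}
\end{theorem}

Section~\ref{sec:positive} proves parts (2) and (3), which describe what a
counterexample must avoid. Section~\ref{sec:gap} recalls the Hausdorff gap and
shows the mechanism of Theorem~\ref{thm:A} on two spaces with one non-isolated
point each. Sections \ref{sec:conv}--\ref{sec:reg} build $X$ and $Y$; the main
difficulty is to make $Y$ separable, Fr\'echet and regular at once.
Section~\ref{sec:product} proves Theorem~\ref{thm:A} and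
Theorem~\ref{thm:B}(1).

\medskip
\noindent\textbf{Conventions.} ``Almost all'' means ``all but finitely many'',
and $A\subseteq^*B$ means that $A\setminus B$ is finite. We use constantly the
following consequence: if $A\subseteq^*B\subseteq\omega$, $m_j\in A$ and
$m_j\to\infty$, then $m_j\in B$ for almost all $j$. About the first uncountable
ordinal $\omega_1$ we use that each $\gamma<\omega_1$ is the countable set of
its predecessors, and that each countable subset of $\omega_1$ is bounded in
$\omega_1$.

\section{When products are selectively separable}\label{sec:positive}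

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $\{U_i:i\in\omega\}$ be a $\pi$-base of $X$, let $Y$ be SS, and let $D_n$
$(n\in\omega)$ be dense in $X\times Y$. Split $\omega$ into infinite sets $A_i$
$(i\in\omega)$. For every $n$ and $i$ the projection of $D_n\cap(U_i\times Y)$
to $Y$ is dense, because $D_n$ meets $U_i\times P$ for each nonempty open
$P\subseteq Y$. Fix $i$, apply SS in $Y$ to these projections for $n\in A_i$,
and lift each selected point to a point of $D_n\cap(U_i\times Y)$. This gives
finite sets $E_n\subseteq D_n\cap(U_i\times Y)$, $n\in A_i$, such that the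
projection of $\bigcup_{n\in A_i}E_n$ is dense in $Y$. A nonempty open box
$U\times P$ contains $U_i\times P$ for some $i$, and $U_i\times P$ meets
$\bigcup_{n\in A_i}E_n$. So $\bigcup_nE_n$ is dense in $X\times Y$.

Now let $Y$ be separable and Fr\'echet, let $\{q_i:i\in\omega\}$ be dense in
$Y$, and let $D_n$ $(n\in\omega)$ be dense. We claim that for each $i$ there
are an infinite $K_i\subseteq\omega$ and points $y^i_n\in D_n$ $(n\in K_i)$
converging to $q_i$ as $n\to\infty$ in $K_i$. Given this, the finite sets
$E_n=\{y^i_n:i\le n,\ n\in K_i\}\subseteq D_n$ work: their union contains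
$y^i_n$ for all $n\in K_i$ with $n\ge i$, so its closure contains every $q_i$.

Write $q=q_i$. If $q$ is isolated, it lies in every $D_n$; take $K_i=\omega$
and $y^i_n=q$. Suppose that $q$ is not isolated. The Fr\'echet property applied
to a single $D_n$ gives a sequence inside that $D_n$, whereas we need one that
runs through infinitely many of them; we force this by approaching $q$ in two
steps. Choose $x_k\to q$ with $x_k\ne q$. The set $D_k\setminus\{q\}$ is dense,
since $U\setminus\{q\}$ is open and nonempty for every nonempty open $U$; so
there are $x_{k,j}\in D_k\setminus\{q\}$ with $x_{k,j}\to x_k$ as $j\to\infty$.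
Every open set containing $q$ contains some $x_k$, hence some $x_{k,j}$. So
some sequence $(a_l)_l$ of points of $\bigcup_kQ_k$, where
$Q_k=\{x_{k,j}:j\in\omega\}$, converges to $q$. For each $k$ only finitely many
$l$ have $a_l\in Q_k$. Otherwise a subsequence of $(a_l)$ would either be
constant with a value different from $q$, or be of the form $(x_{k,j_r})_r$
with $j_0<j_1<\cdots$ and converge to $x_k\ne q$; both contradict uniqueness of
limits in a Hausdorff space. Therefore we can choose $l_0<l_1<\cdots$ and
$k_0<k_1<\cdots$ with $a_{l_r}\in Q_{k_r}\subseteq D_{k_r}$. Put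
$K_i=\{k_r:r\in\omega\}$ and $y^i_{k_r}=a_{l_r}$.

Finally, if one of two separable Fr\'echet spaces has a countable $\pi$-base,
then the other one is SS by the second part and the product is SS by the first.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
In a model of ZFC and PFA every product of two countable Fr\'echet spaces is
SS, by the quoted result.
\end{proof}

\begin{remark}\label{rem:reduction}
Assume PFA and let $X,Y$ be Fr\'echet spaces. Then $X\times Y$ is SS if and
only if every dense subset of $X\times Y$ contains a countable dense set. One
direction was noted in the introduction. For the other, let $D_n$ be dense,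
choose countable dense $D_n'\subseteq D_n$, and let $X'$, $Y'$ be the
projections of $\bigcup_nD'_n$. These are countable regular spaces, and they
are Fr\'echet, since closures and convergence in a subspace are those of the
whole space. Each $D_n'$ is a dense subset of $X'\times Y'$, so PFA gives
finite $E_n\subseteq D'_n$ whose union is dense in $X'\times Y'$, and
$X'\times Y'\supseteq D_0'$ is dense in $X\times Y$. Thus a counterexample that
is to survive PFA has no choice: its product must have a dense subset without a
countable dense subset, and then at least one factor is uncountable.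
\end{remark}

\section{The gap and a one-point model}\label{sec:gap}

We need a source of statements that hold for each countable part of a family
and fail for the whole. It is provided by Hausdorff's theorem \cite{Hausdorff}:
there are sets $A_\alpha,C_\alpha\subseteq\omega$ $(\alpha<\omega_1)$ with
\[
A_\alpha\subseteq^*A_\beta\subseteq^*C_\beta\subseteq^*C_\alpha
\qquad(\alpha<\beta<\omega_1)
\]
such that no $M\subseteq\omega$ satisfies
$A_\alpha\subseteq^*M\subseteq^*C_\alpha$ for all $\alpha$. We use it in the
following form.

\begin{lemma}\label{lem:gap}
There are sets $S_\alpha,I_\alpha\subseteq\omega$ $(\alpha<\omega_1)$ such that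
\begin{enumerate}
\item[(G1)] $S_\alpha\subseteq^*S_\beta$ and $I_\alpha\subseteq^*I_\beta$ for
$\alpha\le\beta$;
\item[(G2)] $S_\alpha\cap I_\beta$ is finite for all $\alpha,\beta$;
\item[(G3)] if $M\subseteq\omega$ and $M\cap I_\varepsilon$ is finite for every
$\varepsilon$, then $S_\alpha\setminus M$ is infinite for some $\alpha$;
\item[(G4)] $B_\alpha:=S_{\alpha+1}\setminus S_\alpha$ is infinite for every
$\alpha$.
\end{enumerate}
Moreover, some $I_\varepsilon$ is infinite.
\end{lemma}

\begin{proof}
Put $I_\alpha=\omega\setminus C_\alpha$ and start with $S_\alpha=A_\alpha$.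
Then (G1) holds. For $\gamma>\alpha,\beta$ we have $A_\alpha\subseteq^*A_\gamma
\subseteq^*C_\gamma\subseteq^*C_\beta$, which is (G2). Since $M\cap
I_\varepsilon$ is finite exactly when $M\subseteq^*C_\varepsilon$, (G3) is the
gap property. To obtain (G4) we thin out the sequence $(S_\alpha)$. Given
$\alpha_0$, apply (G3) to $M=S_{\alpha_0}$, which is allowed by (G2): some
$S_\beta\setminus S_{\alpha_0}$ is infinite, and $\beta>\alpha_0$ by (G1). So
we can choose a strictly increasing sequence $(\alpha_\xi)_{\xi<\omega_1}$ with
$S_{\alpha_{\xi+1}}\setminus S_{\alpha_\xi}$ infinite, taking suprema at limit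
steps. Replace $S_\xi$ by $S_{\alpha_\xi}$. Then (G1), (G2), (G4) hold, and so
does (G3): if $S_\alpha\setminus M$ is infinite and $\alpha_\xi\ge\alpha$, then
$S_{\alpha_\xi}\setminus M$ is infinite. If all $I_\varepsilon$ were finite,
$M=\omega$ would contradict (G3).
\end{proof}

We fix such sets for the rest of the paper. For each $\delta<\omega_1$ the set
$S_\delta$ almost contains every $S_\alpha$ with $\alpha\le\delta$ and is
almost disjoint from every $I_\varepsilon$; by (G3) no set does this for all
$\alpha$ at once. The following example turns this contrast into topology. Let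
\[
L=\{\lambda(\alpha,m):\alpha<\omega_1,\ m\in S_\alpha\}
\]
be a set of distinct symbols. Since $S_{\alpha+1}\supseteq B_\alpha$ is
infinite for every $\alpha$, we have $|L|=\omega_1$.

\begin{example}\label{ex:model}
Let $X_0=\omega\cup\{*\}$, with the points of $\omega$ isolated and with
neighborhoods of $*$ the sets $X_0\setminus M$, where $M\subseteq\omega$ and
$M\cap I_\varepsilon$ is finite for all $\varepsilon$. Let $Y_0=L\cup\{*\}$,
with the points of $L$ isolated and with neighborhoods of $*$ the sets that
contain $*$ and, for each $\alpha$, contain $\lambda(\alpha,m)$ for almost all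
$m\in S_\alpha$. In both spaces points are closed and all neighborhoods of $*$
are clopen, so both are regular Hausdorff. Both are Fr\'echet. If
$A\subseteq\omega$ has $*$ in its closure, then $X_0\setminus A$ is not a
neighborhood of $*$, so some $A\cap I_\varepsilon$ is infinite, and its
increasing enumeration converges to $*$. If $A\subseteq L$ has $*$ in its
closure, then for some $\alpha$ infinitely many $m$ have
$\lambda(\alpha,m)\in A$, and these points converge to $*$. Let
\[
D_0=\{(m,\lambda(\alpha,m)):\alpha<\omega_1,\ m\in S_\alpha\}\subseteq
X_0\times Y_0 .
\]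

\emph{The point $(*,*)$ is in the closure of $D_0$.} Let $X_0\setminus M$ and
$P$ be neighborhoods of the two points $*$. By (G3) some $S_\alpha\setminus M$
is infinite, and $\lambda(\alpha,m)\in P$ for almost all $m\in S_\alpha$. So
there is $m\in S_\alpha\setminus M$ with $\lambda(\alpha,m)\in P$.

\emph{The point $(*,*)$ is not in the closure of any countable
$D'\subseteq D_0$.} Let $\delta<\omega_1$ be larger than all $\alpha$ that
occur in $D'$. The set $U=X_0\setminus S_\delta$ is a neighborhood of $*$ by
(G2), and
\[
W=\{*\}\cup\{\lambda(\alpha,m)\in L:\alpha\ge\delta\text{ or }m\in S_\delta\}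
\]
is a neighborhood of $*$ by (G1). A point $(m,\lambda(\alpha,m))\in D'\cap
(U\times W)$ would have $m\notin S_\delta$ because of $U$, and $m\in S_\delta$
because of $W$ and $\alpha<\delta$.

The gap property cannot be dispensed with here. If a set $M$ violated (G3),
then $X_0\setminus M$ and $\{*\}\cup\{\lambda(\alpha,m):m\in M\}$ would be
neighborhoods of the points $*$ whose product misses $D_0$.
\end{example}

The example falls short of Theorem~\ref{thm:A} in two ways. First, it describes
a single point of the product. This is repaired by passing to trees, so that
every node is the point $*$ for its successors. Second, $Y_0$ has uncountably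
many isolated points and is not separable. This is the serious defect: each
$\lambda(\alpha,m)$ must become a limit of a sequence from one countable set,
while the sets $W$ stay open and the space stays Fr\'echet and regular. The
sets $B_\alpha$ will index these sequences, and the next lemma is the reason
for choosing them: a large element of $B_\alpha$ knows the position of $\alpha$
relative to a given $\delta$.

\begin{lemma}\label{lem:B}
\begin{enumerate}
\item[(B1)] For all $\alpha,\delta<\omega_1$, almost all $k\in B_\alpha$
satisfy: $k\in S_\delta$ if and only if $\alpha<\delta$.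
\item[(B2)] $B_\alpha\cap B_\beta$ is finite for $\alpha\ne\beta$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $\alpha<\delta$, then $B_\alpha\subseteq S_{\alpha+1}\subseteq^*S_\delta$.
If $\delta\le\alpha$, then $S_\delta\subseteq^*S_\alpha$ and $B_\alpha\cap
S_\alpha=\emptyset$, so $B_\alpha\cap S_\delta$ is finite. If $\alpha<\beta$,
then $B_\alpha\subseteq^*S_\beta$ by (B1), and $B_\beta\cap S_\beta=\emptyset$.
\end{proof}

\section{Topologies from declared convergence}\label{sec:conv}

On the trees it is easier to say which sequences converge than which sets are
open. Let $Z$ be a set and let $t_j\rightsquigarrow z$ be a relation between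
sequences $(t_j)_{j\in\omega}$ in $Z$ and points $z\in Z$ that is inherited by
subsequences. Call $F\subseteq Z$ \emph{closed} if $t_j\rightsquigarrow z$ and
$t_j\in F$ for all $j$ imply $z\in F$. If $K\subseteq\omega$ is infinite, we
write ``$t_k\rightsquigarrow z$ as $k\to\infty$ in $K$'' for convergence along
the increasing enumeration of $K$. In such a topology the closure of a set may
be larger than the set of limits of its sequences, because limits of limits
need not be limits. The following property excludes this.
\begin{enumerate}
\item[(It)] If $z_i\rightsquigarrow z$ and, for each $i$,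
$t_{i,k}\rightsquigarrow z_i$ as $k\to\infty$, then there are $k_i\in\omega$
with $t_{i,k_i}\rightsquigarrow z$.
\end{enumerate}

\begin{lemma}\label{lem:conv}
The closed sets defined above are the closed sets of a topology on $Z$, and:
\begin{enumerate}
\item[(a)] $U$ is open if and only if $t_j\rightsquigarrow z\in U$ implies
$t_j\in U$ for almost all $j$. In particular, $t_j\rightsquigarrow z$ implies
that $(t_j)$ converges to $z$ in the topology.
\item[(b)] If no constant sequence has a $\rightsquigarrow$-limit, then points
are closed.
\item[(c)] If \textup{(It)} holds, then $Z$ is Fr\'echet.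
\end{enumerate}
\end{lemma}

\begin{proof}
The sets $\emptyset$ and $Z$ and intersections of closed sets are closed. A
sequence in $F_1\cup F_2$ has a subsequence in $F_1$ or in $F_2$ with the same
limit, so finite unions of closed sets are closed.

(a) If $U$ is open, $t_j\rightsquigarrow z$ and infinitely many $t_j$ lie
outside $U$, then these form a sequence in the closed set $Z\setminus U$ with
limit $z$, so $z\notin U$. Conversely, if $U$ has the stated property, then a
sequence in $Z\setminus U$ has no limit in $U$.

(b) The only sequence in $\{x\}$ is constant, so $\{x\}$ is closed.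

(c) Let $A'$ consist of the points of $A$ and the $\rightsquigarrow$-limits of
sequences from $A$. Then $A\subseteq A'\subseteq\overline A$, and $A'$ is
closed: if $z_i\in A'$ and $z_i\rightsquigarrow z$, pass to a subsequence such
that either all $z_i$ lie in $A$, and then $z\in A'$, or every $z_i$ is a limit
of a sequence from $A$, and then $z\in A'$ by (It). So $\overline A=A'$. A
point of $A$ is the topological limit of a constant sequence, and a point of
$A'\setminus A$ is the topological limit of a sequence from $A$ by (a).
\end{proof}

Recall also that a space with closed points in which every point can be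
separated from every closed set missing it by a clopen set is regular
Hausdorff. Regularity does not come for free from Lemma~\ref{lem:conv}; it is
proved in this form for each of the two spaces.

The points of both spaces are finite sequences. We write $|t|$ for the length
of $t$, $t|i$ for its initial segment of length $i$, $s\subseteq t$ if $s$ is
an initial segment of $t$, and $s^\frown e$ for $s$ followed by the entry $e$.
For $s\subseteq t$ let
\[
t/s=\{t(i):|s|\le i<|t|\}
\]
be the finite set of entries of $t$ beyond $s$. If $s\subseteq z\subseteq t$,
then $t/s=(z/s)\cup(t/z)$. Two initial segments of one sequence are comparable.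

\section{The countable factor $X$}\label{sec:X}

Let $X=\omega^{<\omega}$. In $X_0$ the sequences inside some $I_\varepsilon$
converged to $*$. In the tree we let a node be approached by its extensions
whose new entries behave in this way: $t_j\rightsquigarrow s$ if and only if
$t_j\supsetneq s$ for all $j$, $\min(t_j/s)\to\infty$, and there is
$\varepsilon<\omega_1$, a \emph{witness}, with $t_j/s\subseteq I_\varepsilon$
for almost all $j$. By (G1) and $\min(t_j/s)\to\infty$, every ordinal above a
witness is a witness. The simplest instance is
\begin{equation}\label{eq:Xbasic}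
s^\frown m\rightsquigarrow s\quad\text{as }m\to\infty\text{ in }I_\varepsilon,
\qquad\text{whenever }I_\varepsilon\text{ is infinite.}
\end{equation}

\begin{proposition}\label{prop:X}
$X$ is a countable regular Hausdorff Fr\'echet space without isolated points.
\end{proposition}

\begin{proof}
\emph{Points.} Constant sequences have no limit, since $\min(t_j/s)\to\infty$
fails for them; so points are closed. No point is isolated, by
\eqref{eq:Xbasic} and the last sentence of Lemma~\ref{lem:gap}.

\emph{Property} (It). Let $z_i\rightsquigarrow z$ and $t_{i,k}\rightsquigarrow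
z_i$. Only countably many witnesses are involved, so one $\varepsilon<\omega_1$
is a witness for all these sequences. For each $i$ choose $k_i$ with
$t_{i,k_i}/z_i\subseteq I_\varepsilon$ and $\min(t_{i,k_i}/z_i)\ge i$. From
$t_{i,k_i}/z=(z_i/z)\cup(t_{i,k_i}/z_i)$ we get $t_{i,k_i}\rightsquigarrow z$
with witness $\varepsilon$. So $X$ is Fr\'echet.

\emph{The cones $[u]=\{t\in X:u\subseteq t\}$ are clopen.} Let
$t_j\rightsquigarrow s$. If $s\in[u]$, then all $t_j\in[u]$; so $[u]$ is open.
If all $t_j\in[u]$, then $s$ and $u$ are comparable, and $s\subsetneq u$ would
put the fixed number $u(|s|)$ into every $t_j/s$, against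
$\min(t_j/s)\to\infty$; so $s\in[u]$, and $[u]$ is closed.

\emph{Regularity.} Let $F$ be closed and $s\notin F$. Remove from the cone of
$s$ everything above a point of $F$:
\[
V=[s]\setminus\bigcup\{[u]:u\in F,\ s\subseteq u\}.
\]
Then $s\in V$, $V\cap F=\emptyset$, and $V$ is closed because cones are clopen.
To see that $V$ is open, let $t_j\rightsquigarrow p\in V$ and suppose, passing
to a subsequence, that $t_j\notin V$ for all $j$. As $t_j\supseteq p\supseteq
s$, there is $i_j$ with $|s|\le i_j\le|t_j|$ and $t_j|i_j\in F$. If
$i_j\le|p|$, then $p|i_j=t_j|i_j\in F$, against $p\in V$. So $t_j|i_j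
\supsetneq p$, and $(t_j|i_j)/p\subseteq t_j/p$ gives $t_j|i_j\rightsquigarrow
p$. Then $p\in F$, a contradiction.
\end{proof}

\section{The separable factor $Y$}\label{sec:Y}

\subsection*{Entries and conflicts}
Let $N=\omega\times\omega$, disjoint from $L$, let $T=N^{<\omega}$, and put
\[
Y=T\cup\{w^\frown\lambda:w\in T,\ \lambda\in L\}.
\]
The members of $T$ are \emph{nodes}, the other points are \emph{leaves}, and
the elements of $N\cup L$ are \emph{entries}. The \emph{level} of the entries
$(k,m)$ and $\lambda(\alpha,m)$ is $m$. A node that is an initial segment of
the leaf $w^\frown\lambda$ is an initial segment of $w$. Since $T$ is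
countable, $|Y|=|L|=\omega_1$. The leaf $w^\frown\lambda(\alpha,m)$ will be the
limit of the nodes $w^\frown(k,m)$, $k\in B_\alpha$ (Figure~\ref{fig:Y}); by
(B2) different leaves are approached along almost disjoint sets of nodes.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\foreach \y in {0,...,4} {
  \node at (-1,\y) {\small $\y$};
  \foreach \x in {0,...,9} \draw (\x,\y) circle (0.07);
  \node at (10.1,\y) {$\cdots$}; }
\foreach \y in {1,3,4} {
  \foreach \x in {2,5,6,9} \fill (\x,\y) circle (0.13);
  \node[right] at (10.8,\y) {\small $t^\frown\lambda(\alpha,\y)$}; }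
\node at (-1,5) {\small $m$};
\node at (4.5,-0.9) {\small $k$};
\node at (4.5,5) {$\vdots$};
\node at (12.2,5) {$\vdots$};
\node at (12.2,5.9) {\small $t$};
\end{tikzpicture}
\caption{Immediate successors of a node $t$ of $Y$, with the leaves of a single
$\alpha$; schematically $1,3,4\in S_\alpha$ and $2,5,6,9\in B_\alpha$. The
point $(k,m)$ of the grid is the node $t^\frown(k,m)$. In each row $m\in
S_\alpha$ the filled points, those with $k\in B_\alpha$, converge to the leaf
$t^\frown\lambda(\alpha,m)$, and these leaves converge to $t$ as $m\to\infty$
in $S_\alpha$.}\label{fig:Y}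
\end{figure}

The set $W$ of Example~\ref{ex:model} omitted the symbols $\lambda(\alpha,m)$
with $\alpha<\delta$ and $m\notin S_\delta$. We must now decide which pairs
$(k,m)$ it omits, and if it is to be open it must retain almost all of
$B_\alpha\times\{m\}$ whenever it retains $\lambda(\alpha,m)$. By (B1) the
condition $\alpha<\delta$ can be tested on $k$. So for $\delta<\omega_1$ we say:
\begin{itemize}
\item $\lambda(\alpha,m)$ \emph{conflicts} with $\delta$ if $\alpha<\delta$ and
$m\notin S_\delta$;
\item $(k,m)$ \emph{conflicts} with $\delta$ if $k\in S_\delta$ and $m\notin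
S_\delta$.
\end{itemize}
A finite set of entries conflicts with $\delta$ if one of its elements does.
Property (B1) says:
\begin{equation}\label{eq:match}
\begin{gathered}
\text{for all }\lambda(\alpha,m)\in L\text{ and }\delta<\omega_1,
\text{ almost all }k\in B_\alpha\text{ satisfy:}\\
(k,m)\text{ conflicts with }\delta\iff\lambda(\alpha,m)\text{ conflicts with }
\delta.
\end{gathered}
\end{equation}

\subsection*{Null sequences}
For a finite set $v$ of entries write $v\ge c$ if $k,m\ge c$ for all $(k,m)\in
v$ and $m\ge c$ for all $\lambda(\alpha,m)\in v$.

\begin{definition}\label{def:null}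
A sequence $(v_j)_{j\in\omega}$ of finite, possibly empty, sets of entries is
\emph{null} if
\begin{enumerate}
\item[(N1)] for every $c\in\omega$, $v_j\ge c$ for almost all $j$;
\item[(N2)] there is $\gamma<\omega_1$, a \emph{witness}, such that for almost
all $j$ all levels of elements of $v_j$ lie in $S_\gamma$;
\item[(N3)] for every $\delta<\omega_1$, $v_j$ does not conflict with $\delta$
for almost all $j$.
\end{enumerate}
\end{definition}

Condition (N1) will make cones closed, and (N3) will make the analogues of $W$
open. But (N3) consists of $\omega_1$ requirements, too many to be met by the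
diagonal choice that (It) calls for. Condition (N2) is there to reduce them to
countably many.

\begin{lemma}\label{lem:null}
\begin{enumerate}
\item[(a)] Subsequences of null sequences are null. If $(v_j)$ is null and
$v_j'\subseteq v_j$, then $(v'_j)$ is null.
\item[(b)] Let $(v_j)$ satisfy \textup{(N1)} and \textup{(N2)} with witness
$\gamma$. Then every $\delta\ge\gamma$ is a witness, and the requirement in
\textup{(N3)} holds for every $\delta\ge\gamma$. So $(v_j)$ is null as soon as
the requirement in \textup{(N3)} holds for $\delta<\gamma$.
\item[(c)] If $(v_j)$ and $(v_j')$ are null, then $(v_j\cup v_j')$ is null.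
\item[(d)] Let $\lambda(\alpha_j,m_j)\in L$ and $\gamma<\omega_1$ be such that
$m_j\to\infty$, $\alpha_j\ge\gamma$ for all $j$, and $m_j\in S_\gamma$ for
almost all $j$. Then $(\{\lambda(\alpha_j,m_j)\})_j$ is null.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) All three conditions pass to subsequences and subsets. (b) The levels tend
to infinity by (N1), and $S_\gamma\subseteq^*S_\delta$; so for almost all $j$
the levels in $v_j$ lie in $S_\delta$, and an entry whose level is in
$S_\delta$ does not conflict with $\delta$. (c) By (b) the larger of the two
witnesses is a witness for both sequences. (d) (N1) and (N2) hold by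
assumption, and $\lambda(\alpha_j,m_j)$ does not conflict with any
$\delta<\gamma$ because $\alpha_j\ge\gamma>\delta$; apply (b).
\end{proof}

\subsection*{Convergence}
We declare:
\begin{enumerate}
\item[(Y1)] $t_j\rightsquigarrow s\in T$ if and only if $t_j\supsetneq s$ for
all $j$ and $(t_j/s)_j$ is null;
\item[(Y2)] $t_j\rightsquigarrow s^\frown\lambda(\alpha,m)$ if and only if
$t_j\supseteq s^\frown(k_j,m)$ for all $j$, where $k_j\in B_\alpha$ and
$k_j\to\infty$, and $(t_j/s^\frown(k_j,m))_j$ is null.
\end{enumerate}
The \emph{base} of $t_j$ is $s$ in case (Y1) and $s^\frown(k_j,m)$ in case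
(Y2). Bases are nodes. By Lemma~\ref{lem:null}(a) the relation is inherited by
subsequences. The following is immediate from the definition and lets us treat
both cases together.
\begin{equation}\label{eq:bases}
\begin{gathered}
\text{If }t_j\rightsquigarrow p\text{ with bases }p_j,\text{ if }
t'_j\supsetneq p_j\text{ for all }j,\\
\text{and if }(t_j'/p_j)_j\text{ is null, then }t_j'\rightsquigarrow p.
\end{gathered}
\end{equation}
The two basic instances of convergence are
\begin{align}
w^\frown(k,m)&\rightsquigarrow w^\frown\lambda(\alpha,m)&&\text{as }
k\to\infty\text{ in any infinite subset of }B_\alpha,\label{eq:toleaf}\\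
w^\frown\lambda(\alpha,m)&\rightsquigarrow w&&\text{as }m\to\infty\text{ in }
S_\alpha,\text{ if }S_\alpha\text{ is infinite.}\label{eq:tonode}
\end{align}
In \eqref{eq:toleaf} the null sequence is the sequence of empty sets, and
\eqref{eq:tonode} is Lemma~\ref{lem:null}(d) with $\alpha_j=\gamma=\alpha$.

\begin{lemma}\label{lem:It}
Property \textup{(It)} holds in $Y$. Hence $Y$ is Fr\'echet.
\end{lemma}

\begin{proof}
Let $z_i\rightsquigarrow z$ with bases $s_i$, and for each $i$ let
$t_{i,k}\rightsquigarrow z_i$ as $k\to\infty$, with bases $b_{i,k}$. Put
$v_i=z_i/s_i$. There are two cases for each $i$.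
\begin{itemize}
\item If $z_i$ is a node, then $b_{i,k}=z_i\supseteq s_i$, $b_{i,k}/s_i=v_i$,
and $t_{i,k}\supsetneq z_i$.
\item If $z_i=y_i{}^\frown\lambda(\alpha_i,m_i)$, then $s_i\subseteq y_i$,
because $s_i$ is a node, and $b_{i,k}=y_i{}^\frown(l_{i,k},m_i)$ with
$l_{i,k}\in B_{\alpha_i}$ and $l_{i,k}\to\infty$ as $k\to\infty$. Here
$v_i=(y_i/s_i)\cup\{\lambda(\alpha_i,m_i)\}$ and
$b_{i,k}/s_i=(y_i/s_i)\cup\{(l_{i,k},m_i)\}$.
\end{itemize}
In both cases $t_{i,k}\supsetneq s_i$ and
$t_{i,k}/s_i=(b_{i,k}/s_i)\cup(t_{i,k}/b_{i,k})$. By \eqref{eq:bases} it
suffices to find $k_i$ such that $(t_{i,k_i}/s_i)_i$ is null.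

By Lemma~\ref{lem:null}(b) there is one $\gamma<\omega_1$ that is a witness for
$(v_i)_i$ and for each of the countably many null sequences
$(t_{i,k}/b_{i,k})_k$. Consider the following requirements on a finite set $v$
of entries: ``$v\ge c$'' for $c\in\omega$; ``all levels in $v$ lie in
$S_\gamma$''; ``$v$ does not conflict with $\delta$'' for $\delta<\gamma$.
Since $\gamma$ is countable, we can list them as $R_0,R_1,\dots$. A set
satisfies $R_l$ if and only if each of its elements does.

Suppose that $v_i$ satisfies $R_l$. Then $t_{i,k}/s_i$ satisfies $R_l$ for
almost all $k$. Indeed, $t_{i,k}/b_{i,k}$ does, being null in $k$ with witness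
$\gamma$, and the only element of $b_{i,k}/s_i$ that may lie outside $v_i$ is
$(l_{i,k},m_i)$, in the second case. There $\lambda(\alpha_i,m_i)\in v_i$
satisfies $R_l$. If $R_l$ is ``$v\ge c$'', then $m_i\ge c$, and $l_{i,k}\ge c$
for almost all $k$. If $R_l$ concerns levels, the two entries have the same
level. If $R_l$ concerns $\delta$, use \eqref{eq:match}.

Choose $k_i$ so large that $t_{i,k_i}/s_i$ satisfies those of $R_0,\dots,R_i$
that $v_i$ satisfies. Each $R_l$ holds for $v_i$ for almost all $i$, hence for
$t_{i,k_i}/s_i$ for almost all $i$. This gives (N1), (N2) with witness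
$\gamma$, and (N3) for $\delta<\gamma$; Lemma~\ref{lem:null}(b) finishes the
proof.
\end{proof}

\begin{lemma}\label{lem:clopen}
\begin{enumerate}
\item[(a)] Constant sequences have no limit, so points of $Y$ are closed.
\item[(b)] $T$ is dense in $Y$, so $Y$ is separable.
\item[(c)] For $u\in T$ the cone $[u]=\{t\in Y:u\subseteq t\}$ is clopen.
\item[(d)] For a leaf $z=s^\frown\lambda(\alpha,m)$ and $n\in\omega$ the set
$G_n(z)=\{z\}\cup\bigcup\{[s^\frown(k,m)]:k\in B_\alpha,\ k\ge n\}$ is clopen.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For a constant sequence, (N1) fails in (Y1) because $t_j/s$ is a fixed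
nonempty set, and $k_j\to\infty$ fails in (Y2).

(b) This is \eqref{eq:toleaf}; here (G4) is used.

(c) Let $t_j\rightsquigarrow p$, and let $s$ be the node with $p=s$ or
$p=s^\frown\lambda(\beta,q)$. Then $t_j\supsetneq s$ for all $j$, and $p\in[u]$
if and only if $u\subseteq s$. So $p\in[u]$ implies $t_j\in[u]$, and $[u]$ is
open. Suppose that all $t_j\in[u]$. Then $s$ and $u$ are comparable. If
$s\subsetneq u$, then $t_j(|s|)=u(|s|)$ is constant, which contradicts (N1) if
$p=s$ and contradicts $k_j\to\infty$ if $p$ is a leaf. So $u\subseteq s$, and
$[u]$ is closed.

(d) The cones are open, and if $t_j\rightsquigarrow z$, then $t_j\in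
[s^\frown(k_j,m)]$ with $k_j\in B_\alpha$ and $k_j\ge n$ for almost all $j$. So
$G_n(z)$ is open. For closedness let $t_j\in G_n(z)$ and $t_j\rightsquigarrow
p$. By (a), $t_j=z$ for only finitely many $j$, so we may assume that
$t_j\supseteq s^\frown(k_j,m)$ with $k_j\in B_\alpha$, $k_j\ge n$. If some
value $k$ occurs infinitely often among the $k_j$, then $p\in[s^\frown(k,m)]
\subseteq G_n(z)$ by (c). Otherwise $k_j\to\infty$, and we show that $p=z$. Let
$u$ be the node with $p=u$ or $p=u^\frown\lambda(\beta,q)$; it is comparable
with $s$. If $s\subsetneq u$, then $(k_j,m)=t_j(|s|)=u(|s|)$ is constant, which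
is impossible; so $u\subseteq s$. If $p=u$, then $t_j/u$ contains the entry
$(k_j,m)$ of the fixed level $m$, against (N1). So $p=u^\frown\lambda(\beta,q)$
and $t_j(|u|)=(l_j,q)$ with $l_j\in B_\beta$, $l_j\to\infty$. If $u\subsetneq
s$, then $(l_j,q)=s(|u|)$ is constant, which is impossible. Hence $u=s$, $q=m$,
and $k_j=l_j\in B_\alpha\cap B_\beta$ for all $j$, so $\beta=\alpha$ by (B2).
\end{proof}

\section{Regularity of $Y$}\label{sec:reg}

In $X$ it was enough to delete the cones over the points of $F$. In $Y$ the
leaves cause a difficulty. A closed set $V$ that misses the leaf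
$w^\frown\lambda(\alpha,m)\in F$ must, by \eqref{eq:toleaf}, miss almost all
nodes $w^\frown(k,m)$ with $k\in B_\alpha$. These nodes need not belong to $F$,
there may be uncountably many leaves to serve, and a sequence of deleted nodes
may converge to a point that we wish to keep in the interior of $V$. We choose
the deleted nodes so that any such sequence can be traded for a sequence of
leaves of $F$ with the same limit. At a level carrying uncountably many leaves
of $F$ we delete everything; the trade is then made with leaves of large index
$\alpha$, which converge by Lemma~\ref{lem:null}(d). (In the space $Y_0$ a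
sequence $\lambda(\alpha_j,m_j)$ with distinct $\alpha_j$ does not converge;
this is the place where the richer convergence of $Y$ is needed.) The remaining
leaves are countably many, and for them we delete tails of $B_\alpha\times
\{m\}$ that imitate the leaf with respect to more and more ordinals $\delta$.

\begin{proposition}\label{prop:reg}
If $F\subseteq Y$ is closed and $z\notin F$, then there is a clopen set $V$
with $z\in V$ and $V\cap F=\emptyset$. Hence $Y$ is regular Hausdorff.
\end{proposition}

\begin{proof}
\emph{Step 1: localization.} If $z$ is a node, put $R=\{z\}$ and $\Omega=[z]$.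
If $z=s^\frown\lambda(\alpha,m)$, then by \eqref{eq:toleaf} only finitely many
of the nodes $s^\frown(k,m)$, $k\in B_\alpha$, lie in $F$; fix $n$ such that
$R=\{s^\frown(k,m):k\in B_\alpha,\ k\ge n\}$ misses $F$, and put
$\Omega=G_n(z)$. In both cases $\Omega$ is clopen by Lemma~\ref{lem:clopen},
the members of $R$, called \emph{roots}, are pairwise incomparable nodes
outside $F$, and $\Omega=\{z\}\cup\bigcup_{r\in R}[r]$. A point extends at most
one root, and if $z$ is a leaf, it extends none. Let $H=T\cap\Omega$ be the
countable set of nodes that extend a root.

\smallskip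
\emph{Step 2: forbidden entries.} For $w\in H$ call $m\in\omega$ \emph{heavy
at $w$} if $w^\frown\lambda(\alpha,m)\in F$ for uncountably many $\alpha$. Let
\[
\Theta=\{(w,\alpha,m):w\in H,\ \lambda(\alpha,m)\in L,\
w^\frown\lambda(\alpha,m)\in F,\ m\text{ is not heavy at }w\}.
\]
Each of the countably many pairs $(w,m)$ contributes countably many triples, so
$\Theta$ is countable. Fix a limit ordinal $\eta$ with $0<\eta<\omega_1$ and
$\alpha<\eta$ for all $(w,\alpha,m)\in\Theta$, an enumeration
$\eta=\{\delta_l:l\in\omega\}$, and an injection $\#\colon\Theta\to\omega$. By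
(B1), for each $\theta=(w,\alpha,m)\in\Theta$ there is $n_\theta\in\omega$ such
that every $k$ in the \emph{tail} $B_\theta:=\{k\in B_\alpha:k\ge n_\theta\}$
satisfies
\begin{equation}\label{eq:tail}
k\in S_\eta,\qquad\text{and for all }l\le\#\theta:\quad k\in S_{\delta_l}\iff
\alpha<\delta_l .
\end{equation}
For $w\in H$ let $M_w$ be the set of entries $e$ such that
\begin{enumerate}
\item[(i)] $w^\frown e\in F$, or
\item[(ii)] the level of $e$ is heavy at $w$, or
\item[(iii)] $e=(k,m)$ with $k\in B_\theta$ for some
$\theta=(w,\alpha,m)\in\Theta$.
\end{enumerate}

\smallskip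
\emph{Step 3: a leaf entry is forbidden together with the sequence that
approximates it.} Let $w\in H$ and $\lambda(\beta,m)\in L$. We claim:
\begin{enumerate}
\item[(P1)] if $\lambda(\beta,m)\in M_w$, then $(k,m)\in M_w$ for almost all
$k\in B_\beta$;
\item[(P2)] if $\lambda(\beta,m)\notin M_w$, then $(k,m)\notin M_w$ for almost
all $k\in B_\beta$.
\end{enumerate}
For (P1): if $m$ is heavy at $w$, all $(k,m)$ are in $M_w$ by (ii). If not,
then $w^\frown\lambda(\beta,m)\in F$, so $\theta=(w,\beta,m)\in\Theta$, and
$(k,m)\in M_w$ for $k\in B_\theta$ by (iii).

For (P2): here $m$ is not heavy at $w$, so (ii) forbids no $(k,m)$, and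
$w^\frown\lambda(\beta,m)\notin F$, so by \eqref{eq:toleaf} clause (i) forbids
$(k,m)$ for only finitely many $k\in B_\beta$. It remains to show that
$B_\beta$ has finite intersection with the union of the tails $B_\theta$,
$\theta=(w,\alpha,m)\in\Theta$; note that $\alpha\ne\beta$ for all these
$\theta$. If $\beta\ge\eta$, the union is contained in $S_\eta$ by
\eqref{eq:tail}, and $B_\beta\cap S_\eta$ is finite by (B1). If $\beta<\eta$,
then $\beta=\delta_l$ and $\beta+1=\delta_{l'}$ for some $l,l'$, since $\eta$
is a limit ordinal. Let $\#\theta\ge\max(l,l')$. A number $k\in B_\theta\cap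
B_\beta$ would lie in $S_{\beta+1}$ and not in $S_\beta$, so \eqref{eq:tail}
would give $\beta\le\alpha<\beta+1$, which is excluded. So only the finitely
many $\theta$ with $\#\theta<\max(l,l')$ contribute, each a finite set by (B2).

\smallskip
\emph{Step 4: the set $V$.} Let $V$ consist of $z$ and of all $t$ that extend a
root $r$ and satisfy
\begin{equation}\label{eq:V}
t(i)\notin M_{t|i}\qquad\text{whenever }|r|\le i<|t|.
\end{equation}
(For such $i$, $t|i$ is a node extending $r$, so $M_{t|i}$ is defined. If $z$
is a node, it is the root and satisfies \eqref{eq:V} vacuously. So a point that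
extends a root is in $V$ if and only if it satisfies \eqref{eq:V}.) We have
$z\in V\subseteq\Omega$. Also $V\cap F=\emptyset$: a point of $V$ is $z$, or a
root, or of the form $w^\frown e$ with $w\in H$ and $e\notin M_w$, and then it
is not in $F$ by (i).

\smallskip
\emph{Step 5: $V$ is closed.} Let $t_j\in V$ and $t_j\rightsquigarrow p$. Then
$p\in\Omega$. Suppose $p\notin V$. Then $p$ extends a root $r$, and $p(i)\in
M_w$ for some $i$ with $|r|\le i<|p|$ and $w=p|i$. If $p(i)\in N$, then the
cone $[p|(i+1)]$ is an open neighborhood of $p$, and all its points extend $r$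
and violate \eqref{eq:V} at $i$; this contradicts $t_j\in V$. If
$p(i)=\lambda(\beta,m)$, then $p=w^\frown\lambda(\beta,m)$ and $t_j\supseteq
w^\frown(k_j,m)$ with $k_j\in B_\beta$, $k_j\to\infty$. By (P1), almost all
$t_j$ violate \eqref{eq:V} at $i$, again a contradiction.

\smallskip
\emph{Step 6: $V$ is open.} Let $t_j\rightsquigarrow p\in V$ with bases $p_j$,
and suppose, passing to a subsequence, that $t_j\notin V$ for all $j$. Since
$\Omega$ is open, we may assume $t_j\in\Omega$. As $t_j\ne z$, each $t_j$
extends a root and violates \eqref{eq:V} at some position $i_j$. We first show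
that for almost all $j$ the base $p_j$ extends the root of $t_j$ and
$i_j\ge|p_j|$.
\begin{itemize}
\item Let $p$ be a node. Then $p_j=p$ extends a root $r$, which is the root of
$t_j\supsetneq p$. For $|r|\le i<|p|$ we have $t_j|i=p|i$ and $t_j(i)=p(i)
\notin M_{p|i}$. So $i_j\ge|p|$.
\item Let $p=z=s^\frown\lambda(\alpha,m)$ be a leaf. All roots have length
$|s|+1$, so the root of $t_j$ is $t_j|(|s|+1)=p_j$, and $i_j\ge|p_j|$.
\item Let $p=y^\frown\lambda(\beta,q)\ne z$ be a leaf. It extends a root $r$,
and $r\subseteq y\subsetneq p_j=y^\frown(k_j,q)\subseteq t_j$ with $k_j\in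
B_\beta$, $k_j\to\infty$. Positions $i$ with $|r|\le i<|y|$ cause no violation,
as in the first case. At position $|y|$, $p\in V$ gives $\lambda(\beta,q)\notin
M_y$, so $t_j(|y|)=(k_j,q)\notin M_y$ for almost all $j$ by (P2). For these
$j$, $i_j\ge|y|+1=|p_j|$.
\end{itemize}
Discard the finitely many exceptions and put $w_j=t_j|i_j$ and $e_j=t_j(i_j)$.
Then $p_j\subseteq w_j\in H$ and $e_j\in M_{w_j}$. The sequences $(w_j/p_j)_j$
and $(\{e_j\})_j$ are null, being termwise contained in $(t_j/p_j)_j$. Let
$m_j$ be the level of $e_j$; then $m_j\to\infty$. We shall find, along a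
subsequence, entries $e_j'$ such that $w_j{}^\frown e'_j\in F$ and
$(\{e_j'\})_j$ is null. Then $(w_j{}^\frown e_j')/p_j=(w_j/p_j)\cup\{e'_j\}$ is
null by Lemma~\ref{lem:null}(c), so $w_j{}^\frown e'_j\rightsquigarrow p$ by
\eqref{eq:bases}, and $p\in F$, contradicting $V\cap F=\emptyset$. Passing to a
subsequence, the same clause of the definition of $M_{w_j}$ applies to all
$e_j$.

\emph{Clause} (i). Take $e_j'=e_j$.

\emph{Clause} (ii). Let $\gamma$ be a witness for $(\{e_j\})_j$, so that
$m_j\in S_\gamma$ for almost all $j$. Since $m_j$ is heavy at $w_j$, there is
$\alpha_j\ge\gamma$ with $w_j{}^\frown\lambda(\alpha_j,m_j)\in F$. Take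
$e_j'=\lambda(\alpha_j,m_j)$ and apply Lemma~\ref{lem:null}(d).

\emph{Clause} (iii). Here $e_j=(k_j,m_j)$ with $k_j\in B_{\theta_j}$ and
$\theta_j=(w_j,\alpha_j,m_j)\in\Theta$. Take $e'_j=\lambda(\alpha_j,m_j)$; then
$w_j{}^\frown e_j'\in F$ by the definition of $\Theta$. (N1) holds since
$m_j\to\infty$. By \eqref{eq:tail}, $k_j\in S_\eta$, and $e_j$ does not
conflict with $\eta$ for almost all $j$; so $m_j\in S_\eta$ for almost all $j$,
which is (N2) for $(\{e_j'\})_j$ with witness $\eta$. By
Lemma~\ref{lem:null}(b) it remains to check (N3) for $\delta=\delta_l<\eta$.
Since $m_j\to\infty$, each $\theta\in\Theta$ equals $\theta_j$ for only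
finitely many $j$, so $\#\theta_j\to\infty$. When $\#\theta_j\ge l$,
\eqref{eq:tail} says that $k_j\in S_\delta$ if and only if $\alpha_j<\delta$,
so $e_j'$ conflicts with $\delta$ if and only if $e_j$ does; and $e_j$ does so
for only finitely many $j$.

Thus $V$ is clopen. Points of $Y$ are closed by Lemma~\ref{lem:clopen}(a), so
$Y$ is regular Hausdorff.
\end{proof}

\section{The product}\label{sec:product}

We repeat Example~\ref{ex:model} at every pair of nodes. For $\delta<\omega_1$,
$s\in X$ and $t\in T$ let
\begin{align*}
U_\delta(s)&=\{x\in X:x\supseteq s,\ (x/s)\cap S_\delta=\emptyset\},\\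
W_\delta(t)&=\{y\in Y:y\supseteq t,\ y/t\text{ does not conflict with }
\delta\}.
\end{align*}

\begin{lemma}\label{lem:UW}
$U_\delta(s)$ is an open neighborhood of $s$ in $X$, and $W_\delta(t)$ is an
open neighborhood of $t$ in $Y$.
\end{lemma}

\begin{proof}
We have $s/s=t/t=\emptyset$, so $s\in U_\delta(s)$ and $t\in W_\delta(t)$.

Let $x_j\rightsquigarrow x\in U_\delta(s)$ with witness $\varepsilon$. Then
$x_j/s=(x/s)\cup(x_j/x)$, and $x/s$ misses $S_\delta$. For almost all $j$ the
set $x_j/x$ is contained in $I_\varepsilon$ and its minimum exceeds all
elements of $I_\varepsilon\cap S_\delta$, which is finite by (G2). For these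
$j$, $x_j\in U_\delta(s)$.

Let $y_j\rightsquigarrow p\in W_\delta(t)$ with bases $p_j$. By (N3), $y_j/p_j$
does not conflict with $\delta$ for almost all $j$, so it suffices to show that
$p_j\in W_\delta(t)$ for almost all $j$; then $y_j/t=(p_j/t)\cup(y_j/p_j)$ does
not conflict with $\delta$. If $p$ is a node, $p_j=p$. If
$p=y^\frown\lambda(\alpha,m)$, then $t\subseteq y$ and $p_j=y^\frown(k_j,m)$
with $k_j\in B_\alpha$, $k_j\to\infty$. The set $p/t=(y/t)\cup
\{\lambda(\alpha,m)\}$ does not conflict with $\delta$, so by \eqref{eq:match}
neither does $p_j/t=(y/t)\cup\{(k_j,m)\}$, for almost all $j$.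
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:X}, Lemmas \ref{lem:It} and~\ref{lem:clopen} and
Proposition~\ref{prop:reg}, the spaces $X$ and $Y$ are regular Hausdorff and
Fr\'echet, $X$ is countable, and $Y$ is separable of size $\omega_1$. Let
\[
D=\{(s^\frown m,\ t^\frown\lambda(\alpha,m)):s\in X,\ t\in T,\
\alpha<\omega_1,\ m\in S_\alpha\}.
\]
Let $O\subseteq X$ and $P\subseteq Y$ be nonempty open sets, and fix $s\in O$
and $t\in P\cap T$, using Lemma~\ref{lem:clopen}(b).

\emph{$D$ is dense.} Put $M=\{m\in\omega:s^\frown m\notin O\}$. By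
\eqref{eq:Xbasic}, $M\cap I_\varepsilon$ is finite for every $\varepsilon$. By
(G3) there is $\alpha$ with $S_\alpha\setminus M$ infinite. By
\eqref{eq:tonode}, $t^\frown\lambda(\alpha,m)\in P$ for almost all $m\in
S_\alpha$. So there is $m\in S_\alpha\setminus M$ with
$t^\frown\lambda(\alpha,m)\in P$, and $(s^\frown m,t^\frown\lambda(\alpha,m))
\in D\cap(O\times P)$.

\emph{Countable subsets of $D$ are nowhere dense.} Let $D'\subseteq D$ be
countable, and let $\delta<\omega_1$ be larger than every $\alpha$ such that
some member of $D'$ has a second coordinate ending in $\lambda(\alpha,m)$. Let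
\[
Q=\bigl((O\cap U_\delta(s))\setminus\{s\}\bigr)\times
\bigl(P\cap W_\delta(t)\bigr)\subseteq O\times P .
\]
We remove $s$ because $U_\delta(s)$ restricts only the entries beyond $s$, and
so says nothing about the last entry of $s$ itself. The set $Q$ is open by
Lemma~\ref{lem:UW}. It is nonempty, since $O\cap U_\delta(s)$ is a neighborhood
of the non-isolated point $s$, and $t\in P\cap W_\delta(t)$. Suppose that
$(x,y)\in Q\cap D'$, where $x$ ends in $m$ and $y$ ends in $\lambda(\alpha,m)$,
$\alpha<\delta$. Since $x\supsetneq s$, we have $m\in x/s$, so $m\notin
S_\delta$. Since $y\supseteq t$ is a leaf and $t$ is a node, we have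
$\lambda(\alpha,m)\in y/t$; this entry does not conflict with $\delta$, and
$\alpha<\delta$, so $m\in S_\delta$. This contradiction shows that $Q\cap
D'=\emptyset$. So every nonempty open box contains a nonempty open set disjoint
from $D'$.

\emph{$X\times Y$ is not SS.} Take $D_n=D$ for all $n$. For finite
$E_n\subseteq D$ the set $\bigcup_nE_n$ is a countable subset of $D$, hence
nowhere dense, hence not dense.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Let $Z=X\oplus Y$ be the topological sum, in which $X$ and $Y$ are
complementary clopen subspaces. It is separable, regular, Fr\'echet and of size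
$\omega_1$, and $X\times Y$ is a clopen subspace of $Z^2$. Suppose that $Z^2$
is SS, and let $D_n$ be dense in $X\times Y$. The sets $D_n\cup(Z^2\setminus
(X\times Y))$ are dense in $Z^2$; select finite subsets $E_n$ of them with
dense union. Then $E_n\cap(X\times Y)\subseteq D_n$, and the union of these
sets is dense in $X\times Y$, since a dense set meets an open subspace in a
dense subset. So $X\times Y$ is SS, contradicting Theorem~\ref{thm:A}.
\end{proof}

\begin{remark}
The subspace $T\subseteq Y$ is a countable Fr\'echet space. Under PFA the
product $X\times T$ is therefore SS, although it is dense in $X\times Y$, which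
is not. The two facts are compatible because $D$ is disjoint from $X\times T$:
all second coordinates of points of $D$ are leaves.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Hausdorff}
Hausdorff, \emph{Summen von $\aleph_1$ Mengen}, Fund. Math. 26 (1936).

\bibitem{pfaSS}
\emph{Proper Forcing Axiom and Selective Separability},
\texttt{https://webpages.charlotte.edu/\~{}adow/pfaSS.pdf}.

\end{thebibliography}
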